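\title{Hyper-recurrent $\lambda$-terms do not exist}

\begin{abstract}
A closed $\lambda$-term is recurrent if each of its $\beta$-reducts reduces back to it, and hyper-recurrent if every closed term convertible to it is recurrent. Statman asked whether hyper-recurrent $\lambda$-terms exist. We show that they do not. For every closed term $M$ we construct a closed term $V$ such that $Vr$ reduces to $M$ for every closed $r$, while $M$ reduces to $Vr$ only for $r$ in finitely many $\beta$-conversion classes. The term $V$ runs all of its own code once before it accepts its argument, and the proof follows weak head reduction on an environment machine.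
\end{abstract}

\section{Recurrence and hyper-recurrence}\label{sec:intro}

A $\lambda$-term is a variable $v$, an abstraction $\lambda v.A$, or an application $AB$. Application associates to the left, $\vec A$ abbreviates a possibly empty list $A_1\dots A_n$, and $FV(A)$ is the set of free variables of $A$. Terms are taken modulo renaming of bound variables. Substitution $A[v:=B]$, and simultaneous substitution $A[\theta]$, are capture-avoiding. We write $\Lambda^o$ for the set of closed terms, $\to_\beta$ for the contraction of one redex $(\lambda v.P)Q$ to $P[v:=Q]$ anywhere in a term, $\twoheadrightarrow$ for the reflexive-transitive closure of $\to_\beta$, and $=_\beta$ for the equivalence relation that it generates. If $A\twoheadrightarrow B$, then $B$ is a \emph{reduct} of $A$ and $A$ is an \emph{expansion} of $B$. A \emph{normal form} is a term without redexes. We use the following textbook facts. Reduction creates no free variables. If $A\twoheadrightarrow A'$ and $\theta(v)\twoheadrightarrow\theta'(v)$ for all $v$, then $A[\theta]\twoheadrightarrow A'[\theta']$. Finally, the Church--Rosser theorem says that $A=_\beta B$ implies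 that $A$ and $B$ have a common reduct; in particular, distinct normal forms are not convertible. Throughout,
\[
I=\lambda i.i,\qquad K=\lambda a.\lambda b.a,\qquad S=\lambda x.\lambda y.\lambda z.xz(yz),\qquad \Omega=(\lambda x.xx)(\lambda x.xx),
\]
and $\mathbf c_n=\lambda f.\lambda x.f(\cdots(fx)\cdots)$, with $n$ occurrences of $f$ in the body, is the $n$-th Church numeral.

\begin{definition}
A closed term $M$ is \emph{recurrent} if $M\twoheadrightarrow N$ entails $N\twoheadrightarrow M$. It is \emph{hyper-recurrent} if every $N\in\Lambda^o$ with $N=_\beta M$ is recurrent.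
\end{definition}

A recurrent term is one from which no reduction step is irreversible. Normal forms and $\Omega$ are recurrent, because their only reduct is themselves. The terms $II$ and $I\Omega$ are not recurrent, because they reduce to $I$ and $\Omega$, which do not reduce back; hence neither $I$ nor $\Omega$ is hyper-recurrent. Hyper-recurrence asks that reduction lose its direction on a whole conversion class: $M$ is hyper-recurrent if and only if any two closed terms $N,N'$ convertible to $M$ reduce to each other. Indeed, if $M$ is hyper-recurrent and $W$ is a common reduct of $N$ and $N'$, then $W\twoheadrightarrow N'$ by recurrence of $N'$, so $N\twoheadrightarrow N'$; conversely, every reduct of such an $N$ is again closed and convertible to $M$, so it reduces to $N$.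

Statman proved that hyper-recurrent combinators do not exist in Combinatory Logic, and he asked (1993) whether hyper-recurrent $\lambda$-terms exist; we take the problem from \cite{satellite}. One expects the answer no. A hyper-recurrent $M$ would reduce to all of its closed expansions, for instance to $KMr$ for every closed $r$, and $r$ is information that $M$ has no evident reason to contain. But $M$ is a program, and Example~\ref{ex:counter} below exhibits a term $M$ that reduces to $KM\mathbf c_n$ for every $n$. The expansion has to be chosen with more care.

\begin{theorem}\label{thm:main}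
For every $M\in\Lambda^o$ one can effectively construct $V\in\Lambda^o$ such that
\begin{enumerate}
\item[(1)] $Vr\twoheadrightarrow M$ for every $r\in\Lambda^o$;
\item[(2)] there is a finite set $\mathcal F\subset\Lambda^o$ such that, for $r\in\Lambda^o$: if $M\twoheadrightarrow Vr$, then $r=_\beta F$ for some $F\in\mathcal F$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:hyper}
There is no hyper-recurrent closed $\lambda$-term. For every closed $M$, with $V$ as in Theorem~\ref{thm:main}, all but finitely many of the terms $V\mathbf c_n=_\beta M$ are not recurrent.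
\end{corollary}

\begin{corollary}\label{cor:chain}
No closed $M$ reduces to all its closed $\beta$-expansions. Every closed $M$ starts an infinite chain $M=M_0,M_1,M_2,\dots$ of closed terms with $M_{i+1}\twoheadrightarrow M_i$ and $M_i\not\twoheadrightarrow M_{i+1}$.
\end{corollary}

\begin{proof}[Proof of Corollaries~\ref{cor:hyper} and~\ref{cor:chain}]
The Church numerals are distinct normal forms, so each $F\in\mathcal F$ is convertible to at most one $\mathbf c_n$. Hence for all but finitely many $n$ we have $V\mathbf c_n\twoheadrightarrow M$ and $M\not\twoheadrightarrow V\mathbf c_n$. Such a term $V\mathbf c_n$ is a closed expansion of $M$ to which $M$ does not reduce; it is convertible to $M$ and not recurrent, so $M$ is not hyper-recurrent. For the chain, apply this to $M_i$ in place of $M$ and let $M_{i+1}$ be one such expansion of $M_i$.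
\end{proof}

The rest of the paper proves Theorem~\ref{thm:main}.

\section{Weak head reduction and standardization}\label{sec:weak}

The reducts of a term form a branching graph, and part~(2) of the theorem quantifies over all of it. Standardization replaces this graph, at the top level of a term, by a single sequence.

Every term can be written in exactly one way as $HA_1\dots A_n$ with $n\ge0$ and $H$ a variable or an abstraction; we call this its \emph{spine decomposition}. \emph{Weak head reduction} is the relation
\[
(\lambda v.P)\,Q\,R_1\dots R_n\;\to_w\;P[v:=Q]\,R_1\dots R_n\qquad(n\ge0),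
\]
with reflexive-transitive closure $\twoheadrightarrow_w$ and transitive closure $\to_w^+$; we write $\to_w^q$ for $q$ steps. By uniqueness of the spine decomposition, $\to_w$ is deterministic, and the $\to_w$-irreducible terms are the abstractions and the terms $v\vec A$. If $A\to_wA'$, then $A[\theta]\to_wA'[\theta]$ and $AC\to_wA'C$. The \emph{path} of $A$ is the maximal sequence $A=A_0\to_wA_1\to_w\cdots$, and $\mathrm{len}(A)\in\{0,1,\dots,\infty\}$ is its number of steps.

\begin{lemma}[Standardization]\label{lem:std}
Suppose $A\twoheadrightarrow T$.
\begin{itemize}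
\item If $T=v$, then $A\twoheadrightarrow_wv$.
\item If $T=\lambda v.T_0$ with $v\notin FV(A)$, then $A\twoheadrightarrow_w\lambda v.A_0$ with $A_0\twoheadrightarrow T_0$.
\item If $T=T_1T_2$, then $A\twoheadrightarrow_wA_1A_2$ with $A_1\twoheadrightarrow T_1$ and $A_2\twoheadrightarrow T_2$.
\end{itemize}
\end{lemma}

\begin{proof}
Define $A\Rightarrow T$ inductively by the rules
\begin{itemize}
\item[(v)] if $A\twoheadrightarrow_wv$, then $A\Rightarrow v$;
\item[(l)] if $A\twoheadrightarrow_w\lambda v.A_0$ and $A_0\Rightarrow T_0$, then $A\Rightarrow\lambda v.T_0$;
\item[(a)] if $A\twoheadrightarrow_wA_1A_2$, $A_1\Rightarrow T_1$ and $A_2\Rightarrow T_2$, then $A\Rightarrow T_1T_2$.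
\end{itemize}
The form of $T$ determines the last rule in a derivation of $A\Rightarrow T$, and the premises concern smaller right-hand sides. By induction on the size of $T$, the relation $A\Rightarrow T$ implies $A\twoheadrightarrow T$. We prove the converse in four steps.

(i) $T\Rightarrow T$, by induction on $T$ with empty $\to_w$-reductions.

(ii) If $A\twoheadrightarrow_wB\Rightarrow T$, then $A\Rightarrow T$: prefix the reduction $A\twoheadrightarrow_wB$ in the last rule.

(iii) If $A\Rightarrow T$ and $B\Rightarrow R$, then $A[v:=B]\Rightarrow T[v:=R]$. We use induction on the size of $T$ and closure of $\to_w$ under substitution. If $T=v$, then $A[v:=B]\twoheadrightarrow_wB\Rightarrow R$, and (ii) applies. If $T$ is a variable $v'\ne v$, then $A[v:=B]\twoheadrightarrow_wv'$. If $T=T_1T_2$, then $A[v:=B]\twoheadrightarrow_wA_1[v:=B]\,A_2[v:=B]$, and the induction hypothesis and (a) apply. If $T=\lambda v'.T_0$ with $A\twoheadrightarrow_w\lambda v'.A_0$ and $A_0\Rightarrow T_0$, then the induction hypothesis for $T_0$, with a fresh variable in place of $B$ and $R$, allows us to rename $v'$; so let $v'$ be different from $v$ and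 not free in $B,R$. Then $A[v:=B]\twoheadrightarrow_w\lambda v'.A_0[v:=B]$, and the induction hypothesis and (l) apply.

(iv) If $A\Rightarrow T\to_\beta T'$, then $A\Rightarrow T'$. We use induction on the size of $T$. A variable has no reduct. If the contracted redex lies in $T_0$ (rule (l)) or in $T_1$ or $T_2$ (rule (a)), apply the induction hypothesis and the same rule. There remains $T=(\lambda v.P)Q$ contracted at the root. Then $A\twoheadrightarrow_wA_1A_2$ with $A_2\Rightarrow Q$ and $A_1\Rightarrow\lambda v.P$, the latter by (l): $A_1\twoheadrightarrow_w\lambda v.A_0$ and $A_0\Rightarrow P$. So $A\twoheadrightarrow_w(\lambda v.A_0)A_2\to_wA_0[v:=A_2]\Rightarrow P[v:=Q]$ by (iii), and (ii) applies.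

By (i) and (iv), $A\twoheadrightarrow T$ implies $A\Rightarrow T$, and the last rule of this derivation is the claim. In case (l) the bound variable can be renamed to any $v\notin FV(A)$, since such a $v$ is not free in the abstraction reached from $A$.
\end{proof}

\begin{lemma}[Spine form]\label{lem:spine}
If $A\twoheadrightarrow T_0T_1\dots T_n$ with $T_0$ an abstraction, then $A\twoheadrightarrow_wA_0A_1\dots A_n$ with $A_0$ an abstraction and $A_i\twoheadrightarrow T_i$ for all $i$. If $A\twoheadrightarrow vT_1\dots T_n$, then $A\twoheadrightarrow_wvA_1\dots A_n$ with $A_i\twoheadrightarrow T_i$ for all $i$.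
\end{lemma}

\begin{proof}
Induction on $n$; the case $n=0$ is Lemma~\ref{lem:std}. For $n\ge1$, Lemma~\ref{lem:std} gives $A\twoheadrightarrow_wBA_n$ with $A_n\twoheadrightarrow T_n$ and $B$ reducing to the term without its last argument. Apply the induction hypothesis to $B$ and carry $A_n$ along.
\end{proof}

\begin{lemma}[Expansions have longer paths]\label{lem:len}
If $A\twoheadrightarrow B\to_wB'$, then $A\to_w^+A'\twoheadrightarrow B'$ for some $A'$. Consequently $A\twoheadrightarrow B$ implies $\mathrm{len}(A)\ge\mathrm{len}(B)$.
\end{lemma}

\begin{proof}
Let $B=(\lambda v.P)Q\vec R$ with $v$ fresh. By Lemmas~\ref{lem:spine} and~\ref{lem:std}, $A\twoheadrightarrow_w(\lambda v.P')Q'\vec R'$ with $P'\twoheadrightarrow P$, $Q'\twoheadrightarrow Q$ and $R_i'\twoheadrightarrow R_i$. Take $A'=P'[v:=Q']\vec R'$. For the second claim, induction on $q$ shows that $\mathrm{len}(B)\ge q$ implies $\mathrm{len}(A)\ge q$: for $q\ge1$ we have $\mathrm{len}(B')\ge q-1$, hence $\mathrm{len}(A')\ge q-1$.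
\end{proof}

\section{Last arguments: two examples}\label{sec:examples}

The third clause of Lemma~\ref{lem:std} is the starting point. If $M\twoheadrightarrow Vr$, then the path of $M$ contains a term $YZ$ with $Y\twoheadrightarrow V$ and $Z\twoheadrightarrow r$. Thus $r$ is convertible to the \emph{last argument} $Z$ of a term on one fixed sequence. If that sequence contains only finitely many terms, then $V=KM$ satisfies the theorem, with $\mathcal F$ the set of last arguments. This settles every $M$ with a finite path and every $M$ whose path is periodic.

\begin{example}[An exact cycle]\label{ex:cycle}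
Let $W=\lambda w.K(ww)w$ and $M=WW$. The path of $M$ is
\[
WW\to_wKMW\to_w(\lambda b.M)W\to_wWW\to_w\cdots
\]
So $M$ does reduce to its expansion $KMW$, but the last argument along the path is always $W$. Hence $M\twoheadrightarrow KMr$ implies $W\twoheadrightarrow r$, and $\mathcal F=\{W\}$ works.
\end{example}

In general, if $M\twoheadrightarrow Vr_0\twoheadrightarrow M$ for some $r_0$, then $N=Vr_0$ reduces to itself, but Lemma~\ref{lem:spine} only says that the path of $N$ returns to an expansion of $N$, component by component. The next round of the path runs on expanded code, and expanded code can display new last arguments.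

\begin{example}[A hidden counter]\label{ex:counter}
Let $\mathsf{succ}=\lambda n.\lambda f.\lambda x.f(nfx)$, so that $\mathsf{succ}\,\mathbf c_i\twoheadrightarrow\mathbf c_{i+1}$. For a term $C$ in which $n,x$ are not free put $C^+=\lambda n.\lambda x.K(C(\mathsf{succ}\,n)x)\,n$, and let
\[
B_0=\lambda n.\lambda x.x,\qquad B_{k+1}=B_k^+,\qquad W=\lambda w.\lambda c.\,c\,\mathbf c_0\,(w\,w\,c^+),\qquad M=WWB_0 .
\]
We claim that $M\twoheadrightarrow KM\mathbf c_j$ for every $j$, so that part~(2) of the theorem fails for $V=KM$. First, $B_k\twoheadrightarrow B_0$ by induction, since $B_0^+\twoheadrightarrow\lambda n.\lambda x.Kxn\twoheadrightarrow B_0$; therefore $WWB_k\twoheadrightarrow M$ and $B_kCX\twoheadrightarrow X$ for all $C,X$. Second, for $k\ge1$ we have $B_k\mathbf c_iX\twoheadrightarrow K(B_{k-1}\mathbf c_{i+1}X)\mathbf c_i$, and this term reduces both to $B_{k-1}\mathbf c_{i+1}X$ and to $KX\mathbf c_i$. Using the first option $j$ times and then the second gives $B_k\mathbf c_0X\twoheadrightarrow KX\mathbf c_j$ for $j<k$. Third, $WWB_k\to_w^2B_k\mathbf c_0(WWB_{k+1})$, which reduces both to $WWB_{k+1}$ and to $B_k\mathbf c_0M$.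 So $M\twoheadrightarrow WWB_{j+1}\twoheadrightarrow B_{j+1}\mathbf c_0M\twoheadrightarrow KM\mathbf c_j$.
\end{example}

It is worth isolating what goes wrong. Each round of the path of $M$ runs an expansion $B_k$ of $B_0$. Where $B_0$ has the body $x$, the expansion passes through terms $EF$ such as
\[
E=K(B_0(\mathsf{succ}(\mathsf{succ}\,n))\,x),\qquad F=\mathsf{succ}\,n .
\]
The term $F$ is not an expansion of any part of $B_0$; it is junk that will be erased. Once $n$ and $x$ receive their values $\mathbf c_0$ and $WWB_l$, the term $E$ reduces to $KM$, and the junk is in the position of the argument $r$. Now look at $E$ and $EF$ with $n,x$ left free. The path of $E$ ends in an abstraction, while $EF\twoheadrightarrow_wx$: the term $E$ first swallows its argument and only then hands control to the variable $x$, which holds the rest of the computation.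

We build $V$ so that this cannot happen. If $E$ becomes an expansion of $V$ after closed terms are substituted for its free variables, then either $E$ hands control to a variable on its own, or $EF$ never stops (Lemma~\ref{lem:explore}). In the first case $F$ is never swallowed, and we shall identify it as an expansion of one of finitely many arguments. The second case will be excluded by writing $V$ with normal forms. To obtain this dichotomy, $V$ brings every piece of code that it will ever use into head position \emph{before} it takes its argument: if a variable of $E$ hides behind some piece, it is exposed during this dry run.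

\section{The term $V$}\label{sec:V}

An arbitrary $M$ cannot be run through harmlessly: its subterms expect arguments of unknown kinds. We therefore compile $M$ into $S$ and $K$. The code then consists of $S$, $K$, and an application tree $m$, and each of the three can be traversed completely by feeding it copies of $I$.

\begin{lemma}[Compilation]\label{lem:compile}
From $M\in\Lambda^o$ one can compute a term $m$, built from the variables $s,k$ by application only, such that $\hat m:=m[s:=S,k:=K]\twoheadrightarrow M$.
\end{lemma}

\begin{proof}
A \emph{polynomial} is a term built from variables, $S$ and $K$ by application. For polynomials define bracket abstraction by $[v]v=SKK$, by $[v]P=KP$ if $v\notin FV(P)$, and by $[v](PQ)=S([v]P)([v]Q)$ otherwise. Then $[v]P$ is a polynomial with $FV([v]P)=FV(P)\setminus\{v\}$, and $[v]P\twoheadrightarrow\lambda v.P$ by induction on $P$: we have $SKK\twoheadrightarrow\lambda z.Kz(Kz)\twoheadrightarrow\lambda z.z$; we have $KP\to_\beta\lambda b.P$ with $b$ fresh, which is $\lambda v.P$ when $v\notin FV(P)$; and, with $z$ fresh,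
\[
S([v]P)([v]Q)\twoheadrightarrow\lambda z.([v]P)z(([v]Q)z)\twoheadrightarrow\lambda z.(\lambda v.P)z((\lambda v.Q)z)\twoheadrightarrow\lambda v.PQ .
\]
Define $v^c=v$, $(AB)^c=A^cB^c$ and $(\lambda v.A)^c=[v]A^c$. By induction, $A^c$ is a polynomial with $FV(A^c)=FV(A)$ and $A^c\twoheadrightarrow A$; for an abstraction, $[v]A^c\twoheadrightarrow\lambda v.A^c\twoheadrightarrow\lambda v.A$. As $M$ is closed, $M^c$ is built from $S$ and $K$ alone. Let $m$ be $M^c$ with $S,K$ replaced by $s,k$, so that $\hat m=M^c$.
\end{proof}

For $M=\Omega$ this gives $m=s(skk)(skk)\,(s(skk)(skk))$. Now fix $M$ and $m$, and put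
\begin{gather*}
\tau=\lambda s.\lambda k.(sIII)(kII),\qquad \mathsf A=\lambda p.\lambda h.(p\,\tau)(hIII)(p\,h),\\
\mathsf P=\lambda f.fSK,\qquad \mathsf H=\lambda s.\lambda k.\lambda u.m,\qquad V=\mathsf A\,\mathsf P\,\mathsf H .
\end{gather*}
The pair $\mathsf P$ holds the only copies of $S$ and $K$ in $V$, and $\mathsf H$ holds the only copy of $m$. The term $\mathsf A$ uses each of $\mathsf P,\mathsf H$ twice: $p\tau$ tests $S$ and $K$, then $hIII$ tests $m$, and $ph$ starts the real computation. Since $\mathsf P$ and $\mathsf H$ are arguments of $\mathsf A$, the code that is tested and the code that is used are the same occurrences in $V$. The terms $\mathsf A,\mathsf P,\mathsf H$ are closed normal forms, and $V$ is computed from $M$.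

\begin{lemma}\label{lem:part1}
For every closed $r$ we have $Vr\to_w^+\hat m\twoheadrightarrow M$. In particular, part~(1) of Theorem~\ref{thm:main} holds.
\end{lemma}

\begin{proof}
The three tests return $I$. We have $SIII\to_w^3II(II)\to_w^3I$ and $KII\to_w^2I$. Every term built from $I$ by application satisfies $C\twoheadrightarrow_wI$, since $C_1C_2\twoheadrightarrow_wIC_2\to_wC_2\twoheadrightarrow_wI$ by induction; hence $\mathsf HIII\to_w^3m[s:=I,k:=I]\twoheadrightarrow_wI$. Therefore
\begin{align*}
\mathsf A\mathsf P\mathsf Hr&\to_w^2\mathsf P\tau(\mathsf HIII)(\mathsf P\mathsf H)r\to_w^3SIII(KII)(\mathsf HIII)(\mathsf P\mathsf H)r\\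
&\twoheadrightarrow_wKII(\mathsf HIII)(\mathsf P\mathsf H)r\twoheadrightarrow_w\mathsf HIII(\mathsf P\mathsf H)r\twoheadrightarrow_w\mathsf P\mathsf Hr\\
&\to_w\mathsf HSKr\to_w^2(\lambda u.\hat m)r\to_w\hat m ,
\end{align*}
where the last step uses $u\notin FV(m)$.
\end{proof}

\section{An environment machine and its run on $V$}\label{sec:machine}

Substitution forgets which part of $V$ a subterm came from, and this is exactly the information we need. An environment machine performs weak head reduction while keeping substitutions delayed, so that the term in head position is always an occurrence in $V$.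

From now on $V$ is a fixed syntax tree with the variable names displayed above. No variable is bound twice along a branch of this tree. For a subterm occurrence $T$ of $V$ let $Bd(T)$ be the set of variables bound by the $\lambda$'s above $T$. Then $FV(T)\subseteq Bd(T)$ because $V$ is closed, and $v\notin Bd(T)$ if $T=\lambda v.T_0$.

A \emph{closure} is, inductively, either the atom $*$, which stands for the argument of $V$, or a pair $(T,e)$ where $T$ is a subterm occurrence of $V$ and the \emph{environment} $e$ is a function from $Bd(T)$ to closures. A \emph{state} is a triple $\langle T,e,\pi\rangle$ with $(T,e)$ a closure and $\pi$ a finite list of closures, the \emph{stack}; $T$ is the \emph{control}, and $\varepsilon$ is the empty stack. The transitions are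
\[
\begin{array}{lrcll}
\text{push:}&\langle T_1T_2,e,\pi\rangle&\to&\langle T_1,e,(T_2,e)\pi\rangle,&\\
\text{pop:}&\langle\lambda v.T,e,\gamma\pi\rangle&\to&\langle T,e[v:=\gamma],\pi\rangle,&\\
\text{look:}&\langle v,e,\pi\rangle&\to&\langle T,e',\pi\rangle&\text{if }e(v)=(T,e').
\end{array}
\]
The machine is deterministic. It stops only at an abstraction with empty stack, or at a variable bound to $*$. Let $\mathrm{size}(*)=1$, and let $\mathrm{size}(T,e)$ be the number of nodes of $T$ plus $\sum_v\mathrm{size}(e(v))$. Push and look strictly decrease the size of the control closure, so an infinite run contains infinitely many pops.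

Given a closed term $r_0$, the \emph{unloading} performs the delayed substitutions:
\[
[\![*]\!]=r_0,\qquad[\![T,e]\!]=T[v:=[\![e(v)]\!]]_{v\in Bd(T)},\qquad[\![\langle T,e,\gamma_1\dots\gamma_k\rangle]\!]=[\![T,e]\!]\,[\![\gamma_1]\!]\dots[\![\gamma_k]\!].
\]
Unloadings are closed terms. Push and look do not change the unloading of the state, because $[\![T_1T_2,e]\!]=[\![T_1,e]\!][\![T_2,e]\!]$ and $[\![v,e]\!]=[\![e(v)]\!]$. A pop is exactly one $\to_w$-step, because $[\![\lambda v.T,e]\!]\,[\![\gamma]\!]\to_w[\![T,e[v:=\gamma]]\!]$.

Let $t_0=\langle V,\varnothing,*\rangle\to t_1\to t_2\to\cdots$ be the run from $t_0$, with $t_j=\langle T_j,e_j,\pi_j\rangle$. The run does not depend on $r_0$. By the above, $[\![t_j]\!]$ is the term reached from $Vr_0$ by as many $\to_w$-steps as there are pops among the first $j$ transitions. Call a subterm occurrence of $V$ \emph{working} if it lies in the $m$ of $\mathsf H$ or in the $S$ or the $K$ of $\mathsf P$.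

\begin{lemma}[The run]\label{lem:run}
\begin{enumerate}
\item[(a)] $t_2=\langle\mathsf A,\varnothing,(\mathsf P,\varnothing)(\mathsf H,\varnothing)\,*\rangle$. For $j\ge2$, the control $T_j$ is an abstraction or has the form $vG_1\dots G_n$ with $n\ge0$ and $v\in Bd(T_j)$.
\item[(b)] There is $\kappa$ such that in $t_0,\dots,t_\kappa$ the atom $*$ is the last stack entry and occurs nowhere else, $t_\kappa$ has control $\lambda u.m$ and stack $*$, and $t_{\kappa+1}=\langle m,e_*,\varepsilon\rangle$ with $e_*(s)=(S,e')$, $e_*(k)=(K,e')$, $e_*(u)=*$, where $e'$ has domain $\{f\}$.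
\item[(c)] Every working occurrence is the control of some $t_j$ with $j<\kappa$.
\item[(d)] For $j>\kappa$ the control $T_j$ is a working occurrence. The run can stop only in a state whose control is an abstraction and whose stack is empty.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Two pushes lead from $t_0$ to $t_2$. From then on only subterm occurrences of $\mathsf A,\mathsf P,\mathsf H$ appear in closures. These are normal forms, so the head of their spine decomposition is a variable unless the term is an abstraction.

(b), (c) We follow the reduction of Lemma~\ref{lem:part1} on the machine. An \emph{$I$-closure} is a closure whose term is an occurrence of $I$. A pop and a look give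
\begin{equation}\label{eq:I}
\langle I,\cdot\,,(T,e)\pi\rangle\to\langle i,\cdot\,,\pi\rangle\to\langle T,e,\pi\rangle .
\end{equation}
We omit environments when they play no role, and abbreviate the stacks
\[
\mu_3=(ph,e)\,*,\qquad\mu_2=(hIII,e)\,\mu_3,\qquad\mu_1=(kII,\cdot)\,\mu_2,
\]
where $e=\{p\mapsto(\mathsf P,\varnothing),\ h\mapsto(\mathsf H,\varnothing)\}$.

\emph{Reaching $S$.} Two pops from $t_2$ give control $(p\tau)(hIII)(ph)$ with environment $e$ and stack $*$. Three pushes and a look give control $\mathsf P$ with stack $(\tau,e)\mu_2$. A pop and two pushes give control $f$, bound to $(\tau,e)$, with stack $(S)(K)\mu_2$. A look and two pops give control $(sIII)(kII)$ with stack $\mu_2$, where $s,k$ are bound to closures of the $S,K$ in $\mathsf P$. Four pushes and a look give control $S$ with stack $(I)(I)(I)\mu_1$.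

\emph{Testing $S$.} Three pops pass through $\lambda y.\lambda z.xz(yz)$ and $\lambda z.xz(yz)$ to $xz(yz)$, with $x,y,z$ bound to $I$-closures. The run continues as follows, each line leading to the next by a push or by \eqref{eq:I}; here $z_1,z_2$ are the two occurrences of $z$.
\[
\begin{array}{l|l}
\text{control}&\text{stack}\\\hline
xz(yz)&\mu_1\\
xz&(yz)\mu_1\\
x,\text{ then by a look }I&(z_1)(yz)\mu_1\\
z_1,\text{ then by a look }I&(yz)\mu_1\\
yz&\mu_1\\
y,\text{ then by a look }I&(z_2)\mu_1\\
z_2,\text{ then by a look }I&\mu_1
\end{array}
\]
All ten subterm occurrences of $S$ have now been controls.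

\emph{Testing $K$.} By \eqref{eq:I} the control becomes $kII$ with stack $\mu_2$. Two pushes and a look give $K$ with stack $(I)(I)\mu_2$. Two pops give $\lambda b.a$ and then $a$, and a look gives $I$ with stack $\mu_2$. All three subterm occurrences of $K$ have been controls.

\emph{Testing $m$.} By \eqref{eq:I} the control becomes $hIII$ with stack $\mu_3$. Three pushes, a look and three pops give $\langle m,e_I,\mu_3\rangle$, where $e_I$ binds $s,k,u$ to $I$-closures. We claim that for every subterm occurrence $m'$ of $m$ and every stack $\pi$, the run from $\langle m',e_I,\pi\rangle$ has all subterm occurrences of $m'$ as controls and reaches control $I$ with stack $\pi$. If $m'$ is $s$ or $k$, this is one look. If $m'=m_1m_2$, a push gives $\langle m_1,e_I,(m_2,e_I)\pi\rangle$; by induction the run visits all of $m_1$ and reaches $I$ with stack $(m_2,e_I)\pi$, then $\langle m_2,e_I,\pi\rangle$ by \eqref{eq:I}, and induction applies again. So all of $m$ is visited, and the run reaches $I$ with stack $\mu_3$. This proves (c), since $\kappa$ comes later.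

\emph{Starting the computation.} By \eqref{eq:I} the control becomes $ph$ with stack $*$. A push and a look give $\mathsf P$ with stack $(h,e)\,*$. A pop and two pushes give $f$ with stack $(S,e')(K,e')\,*$, where $e'=\{f\mapsto(h,e)\}$. Two looks give $h$ and then $\mathsf H$. Two pops give $t_\kappa$, and one more gives $t_{\kappa+1}$. The atom $*$ has stayed at the bottom of the stack up to $t_\kappa$.

(d) Let $\mathcal C$ be the least set of closures that contains all $(T,e_*)$ with $T$ in $m$, and all $(T,e'')$ with $T$ in the $S$ or the $K$ of $\mathsf P$ such that $e''(v)\in\mathcal C$ for all $v\in Bd(T)\setminus\{f\}$. Then $*\notin\mathcal C$. We show that for $j>\kappa$ the control closure and all stack entries of $t_j$ lie in $\mathcal C$. This holds for $t_{\kappa+1}$. A push keeps the environment and passes to subterms, so it preserves the property. As $m$ contains no abstraction, a pop has its control in $S$ or $K$, and it binds a stack entry, which lies in $\mathcal C$. A variable in $m$ is $s$ or $k$, never $u$, and it is bound to $(S,e')$ or $(K,e')$, which lie in $\mathcal C$ because $e'$ has domain $\{f\}$. A variable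 $v$ in $S$ or $K$ is not $f$, so $e''(v)\in\mathcal C$. Hence all later controls are working occurrences, and no control is a variable bound to $*$.
\end{proof}

Parts (c) and (d) together are the point of the construction: nothing becomes a control after $*$ is popped that was not a control before.

\section{The exploration lemma}\label{sec:explore}

Fix finitely many variables $\xi_1,\dots,\xi_d$ that do not occur in $V$, free or bound, and a substitution $\rho$ of closed terms for them; write $\Xi=\{\xi_1,\dots,\xi_d\}$. We say that a term \emph{yields} if it $\twoheadrightarrow_w$-reduces to a term $\xi_i\vec A$, with $\vec A$ possibly empty.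

\begin{lemma}[Exploration]\label{lem:explore}
Assume that the run $t_0,t_1,\dots$ is infinite. Let $E,F$ be terms with free variables in $\Xi$ such that $E[\rho]\twoheadrightarrow V$. If $E$ does not yield, then $\mathrm{len}(EF)=\infty$.
\end{lemma}

The idea is to simulate the machine by the path of $EF$. For this we must find, for each occurrence $T$ of $V$, the part of $E$ that plays the role of $T$. Standardization gives such parts for $E[\rho]$; the next lemma pulls them back to $E$, which is possible as long as no $\xi_i$ takes control.

\begin{lemma}\label{lem:step}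
Let $T$ be a subterm occurrence of $V$, and let $T'$ be a term with $FV(T')\subseteq\Xi\cup Bd(T)$ and $T'[\rho]\twoheadrightarrow T$. If $T'$ does not yield, then $T'\twoheadrightarrow_wT''$, where
\begin{itemize}
\item $T''=v$ if $T=v$;
\item $T''=\lambda v.T_0'$ with $T_0'[\rho]\twoheadrightarrow T_0$ and $FV(T_0')\subseteq\Xi\cup Bd(T_0)$ if $T=\lambda v.T_0$;
\item $T''=T_1'T_2'$ with $T_i'[\rho]\twoheadrightarrow T_i$ and $FV(T_i')\subseteq\Xi\cup Bd(T_i)$ if $T=T_1T_2$.
\end{itemize}
\end{lemma}

\begin{proof}
The free variables of $T'[\rho]$ lie in $Bd(T)$, because the values of $\rho$ are closed. By Lemma~\ref{lem:std}, $T'[\rho]\to_w^qW$ for some $q$, where $W$ is $v$, or $\lambda v.W_0$ with $W_0\twoheadrightarrow T_0$, or $W_1W_2$ with $W_i\twoheadrightarrow T_i$. Let $D_0\to_wD_1\to_w\cdots$ be the path of $T'$. Then $D_0[\rho]\to_wD_1[\rho]\to_w\cdots$ is an initial part of the path of $T'[\rho]$. If some $D_j$ is irreducible, it is an abstraction or has a head variable outside $\Xi$, since $T'$ does not yield; in both cases $D_j[\rho]$ is irreducible. So the two paths have the same length, $T'':=D_q$ exists, and $T''[\rho]=W$.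 As $T''\notin\Xi$, applying $\rho$ does not change its outermost constructor, and it fixes $T''$ if $T''$ is a variable. This settles $T=v$, and for $T=T_1T_2$ it gives $T''=T_1'T_2'$ with $T_i'[\rho]=W_i$. For $T=\lambda v.T_0$, the variable $v$ is not in $\Xi\cup Bd(T)\supseteq FV(T'')$, so we can write $T''=\lambda v.T_0'$, and $T_0'[\rho]=W_0$. The bounds on free variables follow from $Bd(T_0)=Bd(T)\cup\{v\}$ and $Bd(T_1)=Bd(T_2)=Bd(T)$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:explore}]
\emph{Decorating $V$.} We assign terms $T^\bullet$ to some occurrences $T$ of $V$, from the root downwards, with $T^\bullet[\rho]\twoheadrightarrow T$ and $FV(T^\bullet)\subseteq\Xi\cup Bd(T)$. Put $V^\bullet=E$. Call $T$ \emph{good} if $T^\bullet$ is defined and does not yield. For good $T$, fix one term $T''$ given by Lemma~\ref{lem:step} for $T'=T^\bullet$, and assign its components to the children of $T$. So $T^\bullet$ is defined if and only if $T=V$ or the parent of $T$ is good, and for good $T$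
\begin{equation}\label{eq:bullet}
T^\bullet\twoheadrightarrow_w\;v,\quad\lambda v.T_0^\bullet,\quad T_1^\bullet T_2^\bullet\qquad\text{according as}\qquad T=v,\quad\lambda v.T_0,\quad T_1T_2 .
\end{equation}
The decoration depends on the occurrence alone, not on the moment at which the machine visits it. This is what lets a visit before $t_\kappa$ vouch for all visits after $t_\kappa$.

Unload closures and states into the decoration by
\[
*^\circ=F,\qquad(T,e)^\circ=T^\bullet[e^\circ],\qquad\langle T,e,\gamma_1\dots\gamma_k\rangle^\circ=(T,e)^\circ\,\gamma_1^\circ\dots\gamma_k^\circ,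
\]
where $e^\circ$ is the substitution $v\mapsto e(v)^\circ$ on $Bd(T)$, whenever all required terms are defined. The free variables of each $\gamma^\circ$ lie in $\Xi$.

\emph{Simulation.} We claim: if $T_0,\dots,T_{j-1}$ are good, then $t_j^\circ$ is defined and $EF\twoheadrightarrow_wt_j^\circ$ in at least as many steps as there are pops among the first $j$ transitions. For definedness, note that new closures $(T,e)$ are created only by push and pop, and then the parent of $T$ is the current control. So every closure $(T,e)$ occurring in $t_j$, at any depth, has $T=V$ or has one of $T_0,\dots,T_{j-1}$ as the parent of $T$. For the reduction, $t_0^\circ=EF$, and it suffices to show $t_j^\circ\twoheadrightarrow_wt_{j+1}^\circ$ for good $T_j$, with at least one step for a pop. Apply $e_j^\circ$ to \eqref{eq:bullet} and carry the stack arguments along. If $T_j=T'_{}T''_{}$ is an application with children $T',T''$, we arrive at $(T',e_j)^\circ(T'',e_j)^\circ$ followed by the stack. If $T_j=v$, we arrive at $e_j(v)^\circ$ followed by the stack. If $T_j=\lambda v.T$ and $\pi_j=\gamma\pi$, we arrive at $(\lambda v.T^\bullet)[e_j^\circ]\,\gamma^\circ$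 followed by $\pi$, and
\[
(\lambda v.T^\bullet)[e_j^\circ]\,\gamma^\circ\to_wT^\bullet[e_j^\circ][v:=\gamma^\circ]=(T,e_j[v:=\gamma])^\circ,
\]
because $v\notin\Xi\cup Bd(T_j)$ and the values of $e_j^\circ$ have their free variables in $\Xi$. In each case the result is $t_{j+1}^\circ$.

\emph{All controls are good.} For $j\le\kappa$ let $t_j^-$ be $t_j$ with the bottom entry $*$ deleted. By Lemma~\ref{lem:run}(b) no transition before $t_\kappa$ touches $*$, so $t_0^-\to\dots\to t_\kappa^-$ is a run, no $t_j^-$ contains $*$, and $(t_0^-)^\circ=E$. The simulation argument applied to this run gives $E\twoheadrightarrow_w(t_j^-)^\circ$ as long as $T_0,\dots,T_{j-1}$ are good. Suppose that $T_j$, $j\le\kappa$, is the first control that is not good. Then $T_j^\bullet$ is defined, so $T_j^\bullet\twoheadrightarrow_w\xi_i\vec A$. The substitution $e_j^\circ$ fixes $\xi_i$, so $(t_j^-)^\circ$ yields, and hence $E$ yields, contrary to hypothesis. Thus $T_0,\dots,T_\kappa$ are good. For $j>\kappa$, Lemma~\ref{lem:run}(c),(d) says that $T_j$ is the same occurrence as some $T_i$ with $i<\kappa$, so it is good.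

The run is infinite, so it has infinitely many pops, and the simulation shows that $\mathrm{len}(EF)$ exceeds every bound.
\end{proof}

\begin{remark}
The detour through the pair $\mathsf P$ is needed for Lemma~\ref{lem:run}(c),(d). Consider the shorter term $V'=(\lambda p.\lambda q.\lambda h.\,pIII(qII)(hIII)(hpq))\,S\,K\,\mathsf H$, which also satisfies $V'r\to_w^+\hat m$. The last occurrence of $p$ is not visited before the argument is taken. Let $E$ be $V'$ with that occurrence replaced by $\xi p$, and $\rho(\xi)=I$. Then $E[\rho]\to_\beta V'$, and the path of $E$ ends in the abstraction $\lambda u.m[s:=\xi S,k:=K]$, so $E$ does not yield. For $M=\Omega$ we have $\mathrm{len}(V'r)=\infty$ by Lemma~\ref{lem:len}, but $m$ begins with $s$, so the path of $EF$ stops at a term with head $\xi$.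
\end{remark}

\section{Finitely many last arguments}\label{sec:part2}

We prove part~(2) of Theorem~\ref{thm:main}. Let $\mathcal R=\{r\in\Lambda^o:M\twoheadrightarrow Vr\}$. If $\mathcal R=\varnothing$, take $\mathcal F=\varnothing$. Otherwise fix $r_0\in\mathcal R$, use it in the unloading $[\![\cdot]\!]$, and let $N_0\to_wN_1\to_w\cdots$ be the path of $N=N_0=Vr_0=\mathsf A\mathsf P\mathsf Hr_0$. We work with the path of $N$ instead of that of $M$, because the machine describes it. Nothing is lost: $N\twoheadrightarrow M\twoheadrightarrow Vr$ for every $r\in\mathcal R$.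

\subsection*{A cycle up to expansion}

By Lemma~\ref{lem:part1}, $N\to_w^+\hat m$, so $N_1$ exists and
\[
N_1\twoheadrightarrow_w\hat m\twoheadrightarrow M\twoheadrightarrow N .
\]
Lemma~\ref{lem:len} gives $\mathrm{len}(N_1)\ge\mathrm{len}(N)=\mathrm{len}(N_1)+1$, so the path of $N$ is infinite. If the run of the machine stopped, then by Lemma~\ref{lem:run}(d) its last state would unload to an abstraction on the path of $N$, and the path would end there. So the run is infinite, and Lemma~\ref{lem:explore} is available.

Apply Lemma~\ref{lem:spine} to $N_1\twoheadrightarrow\mathsf A\mathsf P\mathsf Hr_0$. There is $L\ge1$ with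
\[
N_L=A_0A_1A_2A_3,\qquad A_0\text{ an abstraction},\qquad A_0\twoheadrightarrow\mathsf A,\quad A_1\twoheadrightarrow\mathsf P,\quad A_2\twoheadrightarrow\mathsf H,\quad A_3\twoheadrightarrow r_0 .
\]
Let $t_\ell$ be the state from which the $(L+1)$-st pop of the run is made. The first two transitions are pushes, so $L$ pops lie between $t_2$ and $t_\ell$. The control $T_\ell$ is an abstraction and $[\![t_\ell]\!]=N_L$. By uniqueness of the spine decomposition, $\pi_\ell$ has three entries and
\begin{equation}\label{eq:cycle}
[\![T_\ell,e_\ell]\!]=A_0,\qquad\pi_\ell=\gamma_1\gamma_2\gamma_3\quad\text{with}\quad[\![\gamma_i]\!]=A_i\quad(i=1,2,3).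
\end{equation}
The states $t_2,\dots,t_\ell$ form the first round of the computation. We collect the last arguments that are visible in it, on the stack or in the control:
\begin{align*}
\mathcal F={}&\{[\![\gamma]\!]:\gamma\text{ is the last entry of }\pi_j\ne\varepsilon,\ 2\le j\le\ell\}\\
&\cup\{[\![G_n,e_j]\!]:T_j=vG_1\dots G_n,\ n\ge1,\ 2\le j\le\ell\}.
\end{align*}
Here $(G_n,e_j)$ is a closure because $Bd(G_n)=Bd(T_j)$. The set $\mathcal F$ is finite and consists of closed terms.

\subsection*{Covers}

The later rounds repeat the first one on expanded terms. To say that a term reduces to $[\![t_j]\!]$ would be too weak, since this forgets where the code ends and the substituted values begin. The following relation expands code and values separately.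

\begin{definition}
For a closed term $U$ and a closure $\gamma$, define $U\sqsupseteq\gamma$ (``$U$ \emph{covers} $\gamma$'') by recursion on $\gamma$:
\begin{itemize}
\item $U\sqsupseteq*$ if $U\twoheadrightarrow r_0$;
\item $U\sqsupseteq(T,e)$ if $U=D[\theta]$, where $D\twoheadrightarrow T$, $FV(D)\subseteq Bd(T)$, and $\theta(v)$ is a closed term with $\theta(v)\sqsupseteq e(v)$ for each $v\in Bd(T)$.
\end{itemize}
A term covers the state $\langle T,e,\gamma_1\dots\gamma_k\rangle$ if it has the form $UU_1\dots U_k$ with $U\sqsupseteq(T,e)$ and $U_i\sqsupseteq\gamma_i$ for all $i$.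
\end{definition}

By induction on $\gamma$, $U\sqsupseteq\gamma$ implies $U\twoheadrightarrow[\![\gamma]\!]$: for $\gamma=(T,e)$ we have $D[\theta]\twoheadrightarrow T[\theta]\twoheadrightarrow[\![T,e]\!]$. For an empty environment the converse holds: a closed $U$ covers $(T,\varnothing)$ if and only if $U\twoheadrightarrow T$. Hence, by Lemma~\ref{lem:run}(a), a term covers $t_2$ if and only if it has the form $UU_1U_2U_3$ with closed $U\twoheadrightarrow\mathsf A$, $U_1\twoheadrightarrow\mathsf P$, $U_2\twoheadrightarrow\mathsf H$, $U_3\twoheadrightarrow r_0$.

\begin{lemma}[Lifting]\label{lem:lift}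
Suppose $N_i$ covers $t_j$. Then there is $i'\ge i$ such that $N_i,\dots,N_{i'}$ all cover $t_j$, and $t_{j+1}$ is covered by $N_{i'}$ if $t_j\to t_{j+1}$ is a push or a look, and by $N_{i'+1}$ if it is a pop.
\end{lemma}

\begin{proof}
Write $N_i=D[\theta]\vec U$ as in the definition. Lemma~\ref{lem:std}, applied to $D\twoheadrightarrow T_j$, gives $D\twoheadrightarrow_wD'$ where $D'$ has the same outermost constructor as $T_j$ and its components reduce to those of $T_j$; for an abstraction $T_j=\lambda v.T$ the name $v$ is admissible since $v\notin Bd(T_j)\supseteq FV(D)$. In particular $D'\twoheadrightarrow T_j$. The path from $N_i$ runs through the terms $C[\theta]\vec U$ with $D\twoheadrightarrow_wC\twoheadrightarrow_wD'$. Each such $C$ reduces to $T_j$ and has its free variables in $Bd(T_j)$, so these terms cover $t_j$. Let $N_{i'}=D'[\theta]\vec U$.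

Push: $D'=D_1D_2$, and $D_1[\theta]$, $D_2[\theta]$ cover the new control closure and the new stack entry. So $N_{i'}=D_1[\theta]\,D_2[\theta]\,\vec U$ covers $t_{j+1}$.

Look: $D'=T_j=v$ and $N_{i'}=\theta(v)\vec U$ with $\theta(v)\sqsupseteq e_j(v)=(T_{j+1},e_{j+1})$, while $\pi_{j+1}=\pi_j$.

Pop: $D'=\lambda v.D_0$ with $D_0\twoheadrightarrow T_{j+1}$ and $FV(D_0)\subseteq Bd(T_{j+1})$, and
\[
N_{i'}=(\lambda v.D_0)[\theta]\,U_1U_2\dots U_k\to_wD_0[\theta,v:=U_1]\,U_2\dots U_k=N_{i'+1},
\]
where $U_1$ covers the popped closure $e_{j+1}(v)$.
\end{proof}

\begin{proposition}\label{prop:covers}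
Every $N_i$ covers some $t_j$ with $2\le j\le\ell$. If $j$ is maximal with this property and $N_i=D[\theta]U_1\dots U_k$ witnesses it, then $D$ is not a variable.
\end{proposition}

\begin{proof}
First, every cover of $t_\ell$ is a cover of $t_2$. Indeed, by \eqref{eq:cycle} it has the form $UU_1U_2U_3$ with closed terms $U\twoheadrightarrow A_0\twoheadrightarrow\mathsf A$, $U_1\twoheadrightarrow A_1\twoheadrightarrow\mathsf P$, $U_2\twoheadrightarrow A_2\twoheadrightarrow\mathsf H$ and $U_3\twoheadrightarrow A_3\twoheadrightarrow r_0$. Now $N_0=\mathsf A\mathsf P\mathsf Hr_0$ covers $t_2$. If $N_i$ covers $t_2$, apply Lemma~\ref{lem:lift} successively for $j=2,\dots,\ell-1$. This produces $i''$ such that $N_{i''}$ covers $t_\ell$, hence $t_2$, and each of $N_i,\dots,N_{i''}$ covers one of $t_2,\dots,t_\ell$. Each of the $L$ pops contributes a step, so $i''\ge i+L>i$. Iterating from $i=0$ exhausts the path.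

Let $j$ be maximal and suppose $D=v$. A variable reduces only to itself, so $T_j=v$. Then $j<\ell$, because $T_\ell$ is an abstraction, and $t_j\to t_{j+1}$ is a look. The term $N_i=\theta(v)U_1\dots U_k$ covers $t_{j+1}$, as $\theta(v)\sqsupseteq e_j(v)=(T_{j+1},e_{j+1})$ and $\pi_{j+1}=\pi_j$. This contradicts maximality.
\end{proof}

\subsection*{Identifying the last argument}

Let $r\in\mathcal R$. Since $N\twoheadrightarrow Vr$, Lemma~\ref{lem:std} gives an index $i$ with
\[
N_i=YZ,\qquad Y\twoheadrightarrow V,\qquad Z\twoheadrightarrow r .
\]
It suffices to show that $Z$ reduces to an element of $\mathcal F$, for then $r$ is convertible to it. By Proposition~\ref{prop:covers}, there is $j$ with $2\le j\le\ell$ and $\pi_j=\gamma_1\dots\gamma_k$ such that $N_i=D[\theta]U_1\dots U_k$, where $D$ is not a variable, $D\twoheadrightarrow T_j$, $FV(D)\subseteq Bd(T_j)$, $\theta(v)\sqsupseteq e_j(v)$ for $v\in Bd(T_j)$, and $U_1\sqsupseteq\gamma_1,\dots,U_k\sqsupseteq\gamma_k$.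

\emph{Case $k\ge1$.} Then $Z=U_k\twoheadrightarrow[\![\gamma_k]\!]\in\mathcal F$.

\emph{Case $k=0$.} This is the situation of Example~\ref{ex:counter}: the last argument comes from the expanded code. The term $D[\theta]=YZ$ is an application and $D$ is not a variable, so $D=EF$ with $E[\theta]=Y\twoheadrightarrow V$ and $F[\theta]=Z$. The control $T_j$ is not an abstraction, since the stack is empty and the run does not stop. Here the normality of $\mathsf A,\mathsf P,\mathsf H$ enters: by Lemma~\ref{lem:run}(a), $T_j=vG_1\dots G_n$ with $n\ge0$. Lemma~\ref{lem:spine}, applied to $D\twoheadrightarrow T_j$, gives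
\[
EF\twoheadrightarrow_wvG_1'\dots G_n',\qquad G_1'\twoheadrightarrow G_1,\ \dots,\ G_n'\twoheadrightarrow G_n ,
\]
and this term is irreducible, so $\mathrm{len}(EF)<\infty$. Rename the variables of $Bd(T_j)$ in $E$ and $F$ injectively to variables $\xi_1,\dots,\xi_d$ that do not occur in $V$, and let $\rho$ be the correspondingly renamed $\theta$, whose values are closed. Renaming commutes with $\to_w$, and the renamed $E$ still has $Y$ as its instance under $\rho$. By Lemma~\ref{lem:explore}, the renamed $E$ yields; with the names restored, $E\twoheadrightarrow_wv'\vec A$ for some $v'\in Bd(T_j)$. Then $EF\twoheadrightarrow_wv'\vec AF$, which is irreducible. The path of $EF$ has only one last term, so $v'\vec AF=vG_1'\dots G_n'$. Hence $n\ge1$ and $F=G_n'\twoheadrightarrow G_n$: the term $F$ is not junk but an expansion of an argument present in $V$. Since $\theta(w)\twoheadrightarrow[\![e_j(w)]\!]$ for all $w\in Bd(T_j)$,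
\[
Z=F[\theta]\twoheadrightarrow G_n[\theta]\twoheadrightarrow[\![G_n,e_j]\!]\in\mathcal F .
\]

In both cases $r$ is convertible to an element of the finite set $\mathcal F$. Together with Lemma~\ref{lem:part1}, this proves Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{satellite}
\emph{A Lambda Calculus Satellite},
\texttt{https://\allowbreak drops.dagstuhl.de/\allowbreak storage/\allowbreak 00lipics/\allowbreak lipics-vol260-fscd2023/\allowbreak LIPIcs.FSCD.2023.3/\allowbreak LIPIcs.FSCD.2023.3.pdf},
doi:10.4230/lipics.fscd.2023.3.

\end{thebibliography}
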